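\title{Covers in the lattice of varieties of completely regular semigroups}

\begin{abstract}
We prove that every proper variety of completely regular semigroups has a cover in the lattice of all such varieties. More precisely, the variety of all completely regular semigroups is reached from the trivial variety by a transfinite sequence of steps, each of which passes to a cover or takes a join at a limit ordinal; modularity of the lattice then gives a cover of every proper variety. The proof rests on three facts: finite completely regular semigroups whose subgroups are $p$-groups generate the whole variety; a central extension by a group of order $p$ in the least ideal produces a finite interval of varieties; and an interval above a variety that is defined through prefixes of words is encoded by varieties in which a cover is already available. The same method applies to completely regular semigroups whose subgroups lie in a group variety generated by finite $p$-groups.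
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{epigroup} is a semigroup $S$ in which some power $x^n$ $(n\ge1)$ of every element $x$ lies in a subgroup of $S$. Let $x^\omega$ be the identity element of the maximal subgroup $G$ of $S$ that contains those powers of $x$ that lie in subgroups. The \emph{pseudoinverse} $\bar x$ of $x$ is the inverse of $xx^\omega$ in $G$. Epigroups are regarded as unary semigroups $(S,\cdot,\bar{\ })$, and a variety of epigroups is a variety of such unary semigroups. For $n\ge1$, the class $\mathcal E_n$ of epigroups in which $x^n$ lies in a subgroup for every $x$, equivalently the class of epigroups satisfying $x^\omega x^n=x^n$, is a variety. The smallest of these, $\mathcal E_1$, consists of the \emph{completely regular} semigroups, that is, the unions of groups; there $\bar x$ is the inverse of $x$ in its maximal subgroup. We write $\mathcal{CR}=\mathcal E_1$, and $L(V)$ for the lattice of subvarieties of a variety $V$.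

A \emph{cover} of an element $x$ of a lattice is an element $y>x$ such that no element lies strictly between $x$ and $y$. A lattice has the \emph{cover property} if every element other than the greatest one has a cover. It is known that the lattice of all epigroup varieties has the cover property and that, for every $n>1$, the lattice $L(\mathcal E_n)$ does not: the class $\mathcal{EA}_n$ of all epigroups in $\mathcal E_n$ whose idempotent-generated subepigroups have only trivial subgroups is a variety with no cover in $L(\mathcal E_n)$. Problem~2.14 of \cite{STA} asks about the remaining case $n=1$: \emph{does $L(\mathcal{CR})$ have the cover property?}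

A cover of $V$ is a minimal way of giving up some identities of $V$. If $V\subsetneq\mathcal{CR}$ is defined within $\mathcal{CR}$ by finitely many identities, such a minimal step exists by Zorn's lemma. Indeed, the varieties properly containing $V$ correspond to the equational theories that contain the theory of $\mathcal{CR}$ and are properly contained in the theory of $V$, and the union of a chain of such theories is again one, since otherwise a single member of the chain would contain the finite basis. So the question concerns varieties without a finite basis of identities, and the failure of the cover property for all $n>1$ might lead one to expect a counterexample for $n=1$ as well.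

What points the other way is that $L(\mathcal{CR})$ is modular, and in a modular lattice covers can be transported. For instance, the variety $\mathcal{SL}$ of semilattices covers the trivial variety $\mathcal T$: a proper subvariety of $\mathcal{SL}$ satisfies an identity in which some letter $y$ occurs on one side only; putting $x$ for all other letters gives $xy=x$ or $y=x$, and $xy=x$ together with commutativity gives $x=y$. Modularity then shows that $V\vee\mathcal{SL}$ covers $V$ whenever $\mathcal{SL}\not\subseteq V$. More generally, if $U_1$ covers $U_0$, and $V$ contains $U_0$ but not $U_1$, then $V\vee U_1$ covers $V$. A single chain of covers that runs from the bottom of the lattice to its top would therefore serve every $V$ at once. Call a family $(U_\alpha)_{\alpha\le\kappa}$ of varieties of completely regular semigroups, indexed by ordinals, a \emph{tower} if $U_0=\mathcal T$, each $U_{\alpha+1}$ covers $U_\alpha$, and $U_\alpha=\bigvee_{\beta<\alpha}U_\beta$ for limit ordinals $\alpha$.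

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] Every variety $V\subsetneq\mathcal{CR}$ has a cover in $L(\mathcal{CR})$.
\item[(2)] There is a tower $(U_\alpha)_{\alpha\le\kappa}$ with $U_\kappa=\mathcal{CR}$.
\end{enumerate}
\end{theorem}

The plan of the proof of (2) is as follows. Build a tower greedily, choosing a cover as long as there is one. The process stops at a variety $M$ with no cover, and we must show that $M=\mathcal{CR}$. For a fixed prime $p$, the finite completely regular semigroups whose subgroups are $p$-groups generate $\mathcal{CR}$ (Section~\ref{sec:gen}). So if $M\ne\mathcal{CR}$, there is a smallest such semigroup $S$ outside $M$, and all its proper subsemigroups and quotients lie in $M$. We look at the least ideal $D$ of $S$.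
\begin{itemize}
\item If $D=\{0\}$, then $S$ is a smaller semigroup with a zero adjoined, which forces $S\in M$.
\item If $D$ has nontrivial subgroups, a central subgroup of order $p$ can be factored out. Section~\ref{sec:finite} shows that only finitely many varieties then lie between $M$ and $M\vee\operatorname{var}S$, so $M$ has a cover.
\item If $D$ is a rectangular band, collapsing $D$ identifies no two $\mathcal R$-related elements (or no two $\mathcal L$-related elements). Section~\ref{sec:prefix} constructs an operator $V\mapsto V'$ that captures extensions of this kind, and Section~\ref{sec:interval} shows that $M=M'$, so again $S\in M$.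
\end{itemize}
The third case explains why we work with the top of a tower and not with an arbitrary variety: a cover of $M$ inside $M'$ is manufactured from a cover of a certain \emph{subvariety} of $M$, and the tower supplies that cover.

The argument uses only two properties of $\mathcal{CR}$. Section~\ref{sec:proof} isolates them in Theorem~\ref{thm:general}, of which Theorem~\ref{thm:main} is a special case, and Section~\ref{sec:H} applies that theorem to completely regular semigroups with subgroups in a given group variety. The axiom of choice is assumed throughout.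

\section{Background}\label{sec:background}

\subsection{Completely regular semigroups}

From now on we write $x^{-1}$ for $\bar x$ and $x^0=xx^{-1}=x^{-1}x$ for the identity of the maximal subgroup containing $x$. For a semigroup $S$, let $S^1$ be $S$ with a new identity element adjoined. Green's relations are defined by $x\,\mathcal R\,y\iff xS^1=yS^1$, $x\,\mathcal L\,y\iff S^1x=S^1y$, $x\,\mathcal J\,y\iff S^1xS^1=S^1yS^1$; further, $\mathcal H=\mathcal R\cap\mathcal L$, and $\mathcal D$ is the join of $\mathcal R$ and $\mathcal L$. The classes of $x$ are written $R_x$, $L_x$, $H_x$. The relation $\mathcal R$ is a left congruence, $\mathcal L$ is a right congruence, and homomorphisms preserve all of these relations. In a completely regular semigroup the $\mathcal H$-classes are the maximal subgroups, and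
\begin{equation}\label{eq:unit}
x\,\mathcal R\,y\ \Longrightarrow\ x^0y=y,\qquad\qquad x\,\mathcal L\,y\ \Longrightarrow\ yx^0=y,
\end{equation}
because $y\in xS^1$ in the first case, $y\in S^1x$ in the second, and $x^0x=xx^0=x$. We use the following basic structure theory.

\begin{enumerate}
\item[(F1)] (Clifford, Green) Let $S$ be completely regular. (a)~$\mathcal D=\mathcal J$ is the least semilattice congruence on $S$, and the $\mathcal D$-classes are completely simple subsemigroups. (b)~If $x\in yS^1$ and $x\,\mathcal D\,y$, then $x\,\mathcal R\,y$; if $x\in S^1y$ and $x\,\mathcal D\,y$, then $x\,\mathcal L\,y$. (c)~If $yt\,\mathcal D\,y$, then $z\mapsto zt$ is a bijection $L_y\to L_{yt}$ that preserves $\mathcal R$-classes.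
\end{enumerate}

A completely simple semigroup is isomorphic to a Rees matrix semigroup $\mathcal M(G;I,\Lambda;P)$: here $G$ is a group, $P=(P_{\lambda i})$ is a $\Lambda\times I$ matrix over $G$, and the set $I\times G\times\Lambda$ is multiplied by $(i,g,\lambda)(j,h,\lambda')=(i,gP_{\lambda j}h,\lambda')$. Its maximal subgroups are the sets $\{i\}\times G\times\{\lambda\}$, and they are isomorphic to $G$. If $G$ is trivial, we obtain a \emph{rectangular band} $I\times\Lambda$, which satisfies $xyz=xz$. The semilattice $S/\mathcal D$ is ordered by $\alpha\le\beta\iff\alpha\beta=\alpha$; the class of a product lies below the class of each factor. If $S$ is finite, the least element of $S/\mathcal D$ is the least ideal of $S$.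

The image of a subgroup under a semigroup homomorphism is a subgroup, so semigroup homomorphisms and congruences of completely regular semigroups respect ${}^{-1}$. For an ideal $I$ of $S$, the \emph{Rees congruence} is $(I\times I)\cup\mathrm{id}$. Reversing the multiplication induces an automorphism of $L(\mathcal{CR})$ and exchanges $\mathcal R$ with $\mathcal L$; it carries towers to towers. Statements obtained in this way are called \emph{dual}.

\subsection{Varieties and fully invariant congruences}

Let $F$ be the free completely regular semigroup on a countably infinite set $X$ of \emph{letters}. Its elements are represented by terms built from letters by multiplication and ${}^{-1}$. For $Y\subseteq X$, let $F_Y$ be the unary subsemigroup generated by $Y$, which is free on $Y$, and put $F_Y^1=F_Y\cup\{1\}\subseteq F^1$. A congruence on $F$ is \emph{fully invariant} if every endomorphism of $F$ maps it into itself. The map sending a variety $V$ to the set $\rho_V$ of pairs $(u,v)$ such that $V$ satisfies $u=v$ is an order-reversing bijection from $L(\mathcal{CR})$ onto the lattice of fully invariant congruences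 on $F$. We write $\operatorname{var}\sigma$ for the variety corresponding to $\sigma$; it is generated by $F/\sigma$. We write $\operatorname{var}S$ for the variety generated by $S$, and $S\models u=v$ if $S$ satisfies $u=v$. Thus $\rho_{V\vee W}=\rho_V\cap\rho_W$, and $\rho_{V\cap W}=\rho_V\vee\rho_W$ is the transitive closure of $\rho_V\cup\rho_W$. An interval $[\sigma,\rho]$ of congruences on $F$ always means an interval of fully invariant congruences.

The \emph{content} $c(u)$ of $u\in F$ is the set of letters in any term representing $u$. It is the image of $u$ in the free semilattice on $X$, so by (F1)(a)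
\[u\,\mathcal D\,v\iff c(u)=c(v)\qquad(u,v\in F).\]
In particular, (F1)(b) reads in $F$: if $u\in vF^1$ and $c(u)=c(v)$, then $u\,\mathcal R\,v$. A fully invariant congruence $\sigma$ is \emph{regular} if $u\,\sigma\,v$ implies $c(u)=c(v)$, that is, if $\mathcal{SL}\subseteq\operatorname{var}\sigma$. Joins of regular congruences, and fully invariant congruences contained in a regular one, are regular. We write $u\,\mathcal R_\sigma\,v$ if the images of $u$ and $v$ in $F/\sigma$ are $\mathcal R$-related, that is, if $uw\,\sigma\,v$ and $vw'\,\sigma\,u$ for some $w,w'\in F^1$. If $\sigma$ is fully invariant, endomorphisms of $F$ preserve $\mathcal R_\sigma$.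

\emph{Convention.} Congruences on $F$ are extended to $F^1$ by relating $1$ only to $1$; homomorphisms send $1$ to $1$; and $c(1)=\varnothing$.

Let $L_2^1=\{1,s,t\}$ be the two-element left zero band ($xy=x$ for $x,y\in\{s,t\}$) with an identity adjoined, let $R_2^1$ be its dual, and put $\mathcal{LRB}=\operatorname{var}L_2^1$. The band $L_2^1$ contains the two-element semilattice $\{1,s\}$, so $\mathcal{SL}\subseteq\mathcal{LRB}$. It satisfies $xyx=xy$ (both sides equal $x$ if $x\ne1$ and $y$ if $x=1$), and this identity fails in the two-element right zero band, so $\mathcal{LRB}$ is a proper variety of bands. We need four more facts.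

\begin{enumerate}
\item[(F2)] $L(\mathcal{CR})$ is modular \cite{Pastijn,PetrichReilly}. Hence the intervals $[A\cap B,B]$ and $[A,A\vee B]$ are isomorphic; in particular, if $B$ covers $A\cap B$, then $A\vee B$ covers $A$.
\item[(F3)] (Birjukov, Fennemore, Gerhard) Every proper variety of bands has only finitely many subvarieties. This applies to $\mathcal{LRB}$ and to $\operatorname{var}R_2^1$.
\item[(F4)] For every prime $p$, every free group of finite rank, in particular $\mathbb Z$, is residually a finite $p$-group: each element other than $1$ survives in some finite $p$-group quotient.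
\item[(F5)] A nontrivial finite $p$-group $G$ has a central subgroup of order $p$. The augmentation ideal of $\mathbb F_p[G]$, spanned by the differences $g-h$, is nilpotent for every finite $p$-group $G$.
\end{enumerate}

The next lemma shows that part (2) of Theorem~\ref{thm:main} implies part (1).

\begin{lemma}\label{lem:tower}
Let $(U_\alpha)_{\alpha\le\kappa}$ be a tower and $V$ a variety with $U_\kappa\not\subseteq V$. Then there is $\beta<\kappa$ with $U_\beta\subseteq V$ such that $V\vee U_{\beta+1}$ covers $V$.
\end{lemma}

\begin{proof}
The least $\alpha$ with $U_\alpha\not\subseteq V$ is not $0$, and it is not a limit ordinal because a join of subvarieties of $V$ is a subvariety of $V$. So $\alpha=\beta+1$. From $U_\beta\subseteq V\cap U_{\beta+1}\subsetneq U_{\beta+1}$ we get $V\cap U_{\beta+1}=U_\beta$, which is covered by $U_{\beta+1}$. Apply (F2).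
\end{proof}

\section{Prefixes and the operator $V\mapsto V'$}\label{sec:prefix}

In a plain word, the part that precedes the first occurrence of a letter $a$ is plainly visible. An element of $F$ is represented by many terms ($x=xx^{-1}x$, for example), so it must be proved that this part is an invariant of the element.

\begin{lemma}\label{lem:prefix}
Let $u\in F$ and $a\in c(u)$. There is a unique $p\in F^1$ with $a\notin c(p)$ and $u\in paF^1$.
\end{lemma}

\begin{proof}
Existence is proved by induction on terms. For $u=a$ take $p=1$. For $u=vw$ take the element $p$ belonging to $v$ if $a\in c(v)$, and $v$ times the element belonging to $w$ otherwise. For $u=v^{-1}=v\,v^{-1}v^{-1}$ take the element belonging to $v$.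

For uniqueness we build a semigroup that remembers what comes before $a$ and forgets the rest. Let $Y=X\setminus\{a\}$, and let $T=F_Y^1\cup\{\widetilde p:p\in F_Y^1\}$, where the multiplication of $F_Y^1$ is extended by $v\cdot\widetilde p=\widetilde{vp}$ for $v\in F_Y^1$ and $\widetilde p\cdot x=\widetilde p$ for all $x\in T$. In a product of three factors that are not all in $F_Y^1$, both bracketings give $\widetilde{vp}$, where $\widetilde p$ is the leftmost factor outside $F_Y^1$ and $v$ is the product of the factors before it; so $T$ is a semigroup. It is completely regular because each $\widetilde p$ is idempotent. The homomorphism $F\to T$ that fixes the letters of $Y$ and sends $a$ to $\widetilde1$ is the identity on $F_Y$. If $a\notin c(p)$, then $p\in F_Y^1$, and every element of $paF^1$ is sent to $\widetilde p$. Hence $u$ determines $p$.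
\end{proof}

We denote this element by $u_{<a}$ and call it the \emph{prefix of $u$ at $a$}. For $a,b\in c(u)$ we say that \emph{$b$ precedes $a$ in $u$} if $b\in c(u_{<a})$.

\begin{lemma}\label{lem:rules}
Let $u,v,t\in F$.
\begin{enumerate}
\item[(P1)] $(ut)_{<a}=u_{<a}$ if $a\in c(u)$, and $(ut)_{<a}=u\,t_{<a}$ if $a\in c(t)\setminus c(u)$.
\item[(P2)] $(u_{<a})_{<b}=u_{<b}$ for $b\in c(u_{<a})$.
\item[(P3)] ``Precedes'' is a strict total order on $c(u)$. We call it the \emph{letter order} of $u$, and its greatest element the \emph{top letter} of $u$.
\item[(P4)] If $a$ is the top letter of $u$, then $c(u_{<a})=c(u)\setminus\{a\}$ and $u\,\mathcal R\,u_{<a}a$.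
\item[(P5)] Let $\varphi$ be an endomorphism of $F$ and $a\in c(\varphi(u))$, and let $b$ be the first letter in the letter order of $u$ with $a\in c(\varphi(b))$. Then $\varphi(u)_{<a}=\varphi(u_{<b})\,\varphi(b)_{<a}$.
\item[(P6)] If $u\,\rho_{\mathcal{LRB}}\,v$, then $u$ and $v$ have the same content and the same letter order.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) The proposed elements $p$ avoid $a$ and satisfy $ut\in paF^1$; use uniqueness. (P2) is the first case of (P1) for the factorization $u=u_{<a}\cdot aw$.

(P3) The relation is irreflexive since $a\notin c(u_{<a})$. Let $a\ne b$ in $c(u)$ and $u=u_{<a}aw$. If $b\in c(u_{<a})$, then $c(u_{<b})\subseteq c(u_{<a})$ by (P2); this shows that $a$ does not precede $b$, and also that every letter preceding $b$ precedes $a$, which is transitivity. If $b\notin c(u_{<a})$, then $b\in c(w)$ and $u_{<b}=u_{<a}a\,w_{<b}$ by (P1), so $a$ precedes $b$.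

(P4) All other letters precede $a$, so $u\in u_{<a}aF^1$ and $u_{<a}a$ have the same content; apply (F1)(b).

(P5) We have $\varphi(u)\in\varphi(u_{<b})\varphi(b)F^1$. The letters of $u_{<b}$ precede $b$, so their images avoid $a$, and $a\notin c(\varphi(u_{<b}))$. Apply (P1).

(P6) The contents agree because $\mathcal{SL}\subseteq\mathcal{LRB}$. Let $x$ precede $y$ in $u$, and map $x\mapsto s$, $y\mapsto t$ and all other letters to $1\in L_2^1$. Since $u\in u_{<x}xF^1$ and $x,y\notin c(u_{<x})$, the image of $u$ is $s$. If $y$ preceded $x$ in $v$, the image of $v$ would be $t$.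
\end{proof}

By (P4), the $\mathcal R$-class of $u$ is determined by the top letter $a$ and the prefix $u_{<a}$, which has fewer letters than $u$. This is the source of all inductions below. It suggests strengthening an identity by asking that it also hold for all prefixes. For a regular fully invariant congruence $\sigma$ put
\[\sigma'=\{(u,v)\in\sigma:\ u_{<a}\,\sigma\,v_{<a}\ \text{ for all }a\in c(u)\}.\]
Regularity is needed for $v_{<a}$ to be defined. It also gives $c(u_{<a})=c(v_{<a})$, so $\sigma'$-related elements have the same letter order.

\begin{lemma}\label{lem:prime}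
Let $\sigma$ be a regular fully invariant congruence. Then $\sigma'$ is a regular fully invariant congruence, $\sigma'\subseteq\sigma$, and $\sigma''=\sigma'$. The operator $'$ is monotone.
\end{lemma}

\begin{proof}
That $\sigma'$ is an equivalence relation contained in $\sigma$, and that $'$ is monotone, is read off from the definition. Let $(u,v)\in\sigma'$, $t\in F$, and let $\varphi$ be an endomorphism. The pairs $(ut,vt)$, $(tu,tv)$, $(\varphi(u),\varphi(v))$ lie in $\sigma$, and by (P1) and (P5) their prefixes compare as follows:
\begin{align}
(ut)_{<a}&=u_{<a}\ \sigma\ v_{<a}=(vt)_{<a} &&(a\in c(u)),\notag\\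
(ut)_{<a}&=u\,t_{<a}\ \sigma\ v\,t_{<a}=(vt)_{<a} &&(a\in c(t)\setminus c(u)),\notag\\
(tu)_{<a}&=t_{<a}=(tv)_{<a} &&(a\in c(t)),\label{eq:checks}\\
(tu)_{<a}&=t\,u_{<a}\ \sigma\ t\,v_{<a}=(tv)_{<a} &&(a\in c(u)\setminus c(t)),\notag\\
\varphi(u)_{<a}&=\varphi(u_{<b})\varphi(b)_{<a}\ \sigma\ \varphi(v_{<b})\varphi(b)_{<a}=\varphi(v)_{<a} &&(a\in c(\varphi(u))).\notag
\end{align}
In the last line the letter $b$ of (P5) is the same for $u$ and $v$ because their letter orders agree. Finally, if $(u,v)\in\sigma'$ and $a\in c(u)$, then $u_{<a}\,\sigma\,v_{<a}$, and by (P2) the prefixes of these two elements are $u_{<b}\,\sigma\,v_{<b}$. So $u_{<a}\,\sigma'\,v_{<a}$, and $(u,v)\in\sigma''$.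
\end{proof}

We call $\sigma$ \emph{closed} if $\sigma=\sigma'$. For $V=\operatorname{var}\sigma\supseteq\mathcal{SL}$ put $V'=\operatorname{var}\sigma'\supseteq V$. The dual construction, with the suffixes $u_{>a}$ in place of prefixes, gives an operator $V\mapsto{}'V$ with the dual properties ($\mathcal L$ for $\mathcal R$, and $R_2^1$ for $L_2^1$).

The following observation is the main tool for working with $'$. A left factor that contains all the letters hides the prefixes of whatever follows it.

\begin{lemma}\label{lem:split}
Let $\sigma$ be a regular fully invariant congruence and $\tau$ a congruence on $F$.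
\begin{enumerate}
\item[(a)] If $u\,\sigma\,v$ and $c(u)\subseteq c(t)$, then $tu\,\sigma'\,tv$.
\item[(b)] If $u$ and $v$ have the same top letter $a$ and $u_{<a}a\,\mathcal R_\tau\,v_{<a}a$, then $u\,\mathcal R_\tau\,v$. This applies in particular if $u_{<a}\,\tau\,v_{<a}$.
\item[(c)] If $\sigma'\subseteq\tau$, $u\,\sigma\,v$ and $u\,\mathcal R_\tau\,v$, then $u\,\tau\,v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (P1), $(tu)_{<b}=t_{<b}=(tv)_{<b}$ for all $b\in c(tu)=c(t)$. (b) follows from (P4). (c) By (a), $u=u^0u\,\sigma'\,u^0v$, and $u^0v\,\tau\,v$ by \eqref{eq:unit} in $F/\tau$.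
\end{proof}

The next lemma explains what $V'$ measures.

\begin{lemma}\label{lem:ext}
Let $\mathcal{SL}\subseteq V$ and $\rho=\rho_V$.
\begin{enumerate}
\item[(a)] If $S\in\mathcal{CR}$ has a congruence $\mu$ with $\mu\cap\mathcal R=\mathrm{id}$ and $S/\mu\in V$, then $S\in V'$.
\item[(b)] The congruence $\mu=\rho/\rho'$ on $F/\rho'$ satisfies $\mu\cap\mathcal R=\mathrm{id}$, and the quotient is $F/\rho\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi:F\to S$ be a homomorphism. We show that $\varphi(u)=\varphi(v)$ for $(u,v)\in\rho'$, by induction on $|c(u)|$. Let $a$ be the common top letter. Since $\rho''=\rho'$, we have $u_{<a}\,\rho'\,v_{<a}$, so $\varphi(u_{<a}a)=\varphi(v_{<a}a)$ by induction (or because both prefixes are $1$). By (P4), $\varphi(u)\,\mathcal R\,\varphi(v)$. Also $\varphi(u)\,\mu\,\varphi(v)$, because $S/\mu\models u=v$. Hence $\varphi(u)=\varphi(v)$.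

(b) This is Lemma~\ref{lem:split}(c) with $\sigma=\rho$ and $\tau=\rho'$.
\end{proof}

Thus $V'$ is exactly the variety generated by the semigroups $S$ in part (a): they lie in $V'$, and one of them, $F/\rho'$, generates $V'$.

\begin{example}\label{ex:SL}
$\mathcal{SL}'=\mathcal{LRB}$, and $u\,\rho_{\mathcal{LRB}}\,v$ if and only if $u$ and $v$ have the same content and letter order. By definition, $\rho_{\mathcal{SL}}'$ consists of the pairs with the same content and letter order, so $\rho_{\mathcal{LRB}}\subseteq\rho_{\mathcal{SL}}'$ by (P6). Conversely, $\mathcal R$ is trivial on $L_2^1$, and collapsing the ideal $\{s,t\}$ gives a two-element semilattice, so $L_2^1\in\mathcal{SL}'$ by Lemma~\ref{lem:ext}(a).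
\end{example}

To move covers through the operator $'$ we need it to respect joins of congruences.

\begin{lemma}\label{lem:join}
$(\sigma\vee\tau)'=\sigma'\vee\tau'$ for regular fully invariant congruences $\sigma,\tau$.
\end{lemma}

\begin{proof}
The inclusion $\supseteq$ is monotonicity. Let $\pi=\sigma'\vee\tau'$ and $(u,v)\in(\sigma\vee\tau)'$; we show $u\,\pi\,v$ by induction on $|c(u)|$. Let $a$ be the common top letter. As $(\sigma\vee\tau)'$ is closed, it relates $u_{<a}$ and $v_{<a}$, so $u_{<a}\,\pi\,v_{<a}$ by induction, and $u\,\mathcal R_\pi\,v$ by Lemma~\ref{lem:split}(b). Hence $u^0v\,\pi\,v$ by \eqref{eq:unit}. Now take a chain $u=w_0,w_1,\dots,w_l=v$ in which consecutive terms are $\sigma$- or $\tau$-related. The prefixes of the $w_i$ need not be related at all, but all $w_i$ have content $c(u)=c(u^0)$, so by Lemma~\ref{lem:split}(a) consecutive terms of $u^0w_0,\dots,u^0w_l$ are $\sigma'$- or $\tau'$-related. Thus $u=u^0u\,\pi\,u^0v\,\pi\,v$.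
\end{proof}

\section{The interval $[M,M']$}\label{sec:interval}

We want a cover of $M$ inside $M'$, that is, a maximal proper element of $[\rho',\rho]$ for $\rho=\rho_M$. By Lemma~\ref{lem:split}(c), a congruence $\tau\in[\rho',\rho]$ equals $\rho\cap\mathcal R_\tau$, so it is determined by $\mathcal R_\tau$; and by (P4), $\mathcal R_\tau$ is determined by its values on elements $pa$ with $a\notin c(p)$. This leads to the following relation on the prefixes $p$. For a fully invariant congruence $\rho\subseteq\rho_{\mathcal{LRB}}$ let
\[\rho^+=\{(p,q)\in F\times F:\ pa\,\mathcal R_\rho\,qa\},\qquad\text{where }a\notin c(p)\cup c(q).\]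
The choice of $a$ is irrelevant: for another such letter $a_1$, the endomorphism that sends $a$ to $a_1$ and fixes all other letters fixes $p$ and $q$ and preserves $\mathcal R_\rho$.

\begin{lemma}\label{lem:plus}
Let $\rho\subseteq\rho_{\mathcal{LRB}}$ be fully invariant.
\begin{enumerate}
\item[(a)] $\rho^+$ is a regular fully invariant congruence containing $\rho$.
\item[(b)] If $u\,\rho\,v$ and $a\in c(u)$, then $u_{<a}\,\rho^+\,v_{<a}$.
\item[(c)] $\rho^+$ is closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Transitivity follows by using one letter $a$ that is new for all three elements; reflexivity and symmetry are inherited from $\mathcal R_\rho$; and $p\,\rho\,q$ gives $pa\,\rho\,qa$. Let $p\,\rho^+\,q$. Then $paw\,\rho\,qa$ for some $w\in F^1$, and by (P6) the same letters precede $a$ in $paw$ and in $qa$; these sets are $c(p)$ and $c(q)$. For $t\in F$ choose $a$ outside $c(t)$ as well. Then $tpa\,\mathcal R_\rho\,tqa$ because $\mathcal R$ is a left congruence, and $pta\,\mathcal R_\rho\,qta$ by the substitution $a\mapsto ta$. Given an endomorphism $\varphi$, choose $a$ also outside $c(\varphi(p))\cup c(\varphi(q))$,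 and apply the endomorphism that fixes $a$ and agrees with $\varphi$ on the other letters; this gives $\varphi(p)a\,\mathcal R_\rho\,\varphi(q)a$.

(b) By (P6), $u$ and $v$ have the same letter order; so $c(u_{<a})=c(v_{<a})$, and we may assume that this set is not empty. Let $\varphi$ send the letters that come after $a$ in this order to $a$ and fix all other letters. Then $\varphi(u)\in u_{<a}aF^1$ and $\varphi(v)\in v_{<a}aF^1$ have content $c(u_{<a})\cup\{a\}$, so $\varphi(u)\,\mathcal R\,u_{<a}a$ and $\varphi(v)\,\mathcal R\,v_{<a}a$ in $F$ by (F1)(b). Since $\varphi(u)\,\rho\,\varphi(v)$, we get $u_{<a}a\,\mathcal R_\rho\,v_{<a}a$.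

(c) Let $p\,\rho^+\,q$ and $paw\,\rho\,qa$ as above. For $b\in c(p)$, part (b) applied to this pair gives $p_{<b}=(paw)_{<b}\,\rho^+\,(qa)_{<b}=q_{<b}$.
\end{proof}

The hypothesis $\rho\subseteq\rho_{\mathcal{LRB}}$ cannot be dropped. For $\rho=\rho_{\mathcal{SL}}$ the same formula gives $\rho^+=\rho$, since $\mathcal R$ is trivial in a semilattice, and this congruence is not closed: $xy\,\rho\,yx$, but $(xy)_{<x}=1$ and $(yx)_{<x}=y$.

\begin{lemma}\label{lem:iso}
Let $\rho\subseteq\rho_{\mathcal{LRB}}$ be fully invariant. Then $\tau\mapsto\tau^+$ is an order isomorphism from $[\rho',\rho]$ onto the set of closed elements of $[\rho',\rho^+]$. Its inverse is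
\[\zeta\mapsto\zeta^-=\{(u,v)\in\rho:\ u_{<a}\,\zeta\,v_{<a}\ \text{ for all }a\in c(u)\}.\]
\end{lemma}

\begin{proof}
Both maps are monotone by their definitions. If $\tau\in[\rho',\rho]$, then $\tau\subseteq\rho_{\mathcal{LRB}}$, so $\tau^+$ is defined and closed by Lemma~\ref{lem:plus}, and $\rho'\subseteq\tau\subseteq\tau^+\subseteq\rho^+$. Now fix a closed $\zeta\in[\rho',\rho^+]$. Recall that $\rho$-related elements have the same letter order.

\emph{$\zeta^-\subseteq\zeta$.} Let $(u,v)\in\zeta^-$. Comparing prefixes at the top letter gives $u\,\mathcal R_\zeta\,v$ by Lemma~\ref{lem:split}(b). Since $u\,\rho\,v$ and $\rho'\subseteq\zeta$, Lemma~\ref{lem:split}(c) gives $u\,\zeta\,v$.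

\emph{$\zeta^-\in[\rho',\rho]$.} The relation $\zeta^-$ is an equivalence contained in $\rho$. For $(u,v)\in\zeta^-$, the pairs $(ut,vt)$, $(tu,tv)$, $(\varphi(u),\varphi(v))$ lie in $\rho$, and the five lines of \eqref{eq:checks} hold with $\zeta$ in place of $\sigma$: the second line uses $u\,\zeta\,v$, which we have just proved, and the others use only $u_{<a}\,\zeta\,v_{<a}$ and the common letter order. So $\zeta^-$ is a fully invariant congruence. Pairs in $\rho'=\rho''$ have $\rho'$-related, hence $\zeta$-related, prefixes, so $\rho'\subseteq\zeta^-$.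

\emph{$(\zeta^-)^+=\zeta$.} If $pa\,\mathcal R_{\zeta^-}\,qa$ with $a$ new, then $paw\,\zeta^-\,qa$ for some $w\in F^1$, and the prefixes at $a$ give $p\,\zeta\,q$. Conversely, let $p\,\zeta\,q$ and $a\notin c(p)=c(q)$, and put $e=(pa)^0$. Since $\zeta\subseteq\rho^+$, we have $pa\,\mathcal R_\rho\,qa$, so $eqa\,\rho\,qa$ by \eqref{eq:unit}. As $eqa\in paF$ has the content of $pa$, its prefixes are those of $pa$, namely $p_{<b}$ for $b\in c(p)$, and $p$ at $a$; the prefixes of $qa$ are $q_{<b}$ and $q$. These are $\zeta$-related because $\zeta$ is closed. Hence $eqa\,\zeta^-\,qa$. Since $eqa\,\mathcal R\,pa$ in $F$ by (F1)(b), we get $pa\,\mathcal R_{\zeta^-}\,qa$.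

\emph{$(\tau^+)^-=\tau$ for $\tau\in[\rho',\rho]$.} Lemma~\ref{lem:plus}(b), applied to $\tau$, gives $\tau\subseteq(\tau^+)^-$. Let $(u,v)\in(\tau^+)^-$ with top letter $a$. Then $u_{<a}\,\tau^+\,v_{<a}$ and $a$ occurs in neither prefix, so $u_{<a}a\,\mathcal R_\tau\,v_{<a}a$. Parts (b) and (c) of Lemma~\ref{lem:split} give $u\,\tau\,v$.
\end{proof}

The gain is this. The top element $\rho$ of $[\rho',\rho]$ corresponds to $\rho^+\supseteq\rho$, that is, to a \emph{subvariety} of $\operatorname{var}\rho$. Here is a small case in which one sees how a cover of that subvariety produces a cover of $\operatorname{var}\rho$.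

\begin{example}\label{ex:RZ}
Let $\mathcal{RZ}$ be the variety of right zero bands ($xy=y$), $M=\mathcal{LRB}\vee\mathcal{RZ}$ and $\rho=\rho_M=\rho_{\mathcal{LRB}}\cap\rho_{\mathcal{RZ}}$. We claim that $\rho^+=\rho_{\mathcal{LRB}}$. If $paw\,\rho\,qa$, then $p$ and $q$ have the same letter order by (P6) and (P1). Conversely, if $p$ and $q$ have the same content and letter order, then $paqa$ and $qa$ have the same letter order and take the same value in every right zero band; so $paqa\,\rho\,qa$ by Example~\ref{ex:SL}, by symmetry $qapa\,\rho\,pa$, and $p\,\rho^+\,q$. Now $\mathcal{RZ}$ covers $\mathcal T$, because a nontrivial right zero band contains a two-element one and every right zero band embeds in a power of it; and $\mathcal{RZ}\cap\mathcal{LRB}=\mathcal T$, because $xyx=xy$ reads $x=y$ in $\mathcal{RZ}$. By (F2), $M$ covers $\mathcal{LRB}$, so $[\rho,\rho^+]$ has two elements. If $\zeta\in[\rho',\rho^+]$ is closed, then $\zeta=\zeta'\vee\rho'=(\zeta\vee\rho)'\in\{\rho',\rho^+\}$ by Lemma~\ref{lem:join}, and $\rho'\subseteq\rho\subsetneq\rho^+$. By Lemma~\ref{lem:iso}, $[\rho',\rho]$ has exactly two elements: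 $M'$ covers $M$. The identity $xyxz=xyz$ holds in $M$ but not in $M'$, since the prefixes $xyx$ and $xy$ at $z$ differ in $\mathcal{RZ}$.
\end{example}

In general a cover of $\operatorname{var}\rho^+$ inside $M$ is not at hand. This is the one point at which we use that $M$ is the top of a tower.

\begin{proposition}\label{prop:prime}
Let $(U_\alpha)_{\alpha\le\kappa}$ be a tower with $L_2^1\in M=U_\kappa$. If $M\ne M'$, then $M$ has a cover contained in $M'$.
\end{proposition}

\begin{proof}
Let $\rho=\rho_M\subseteq\rho_{\mathcal{LRB}}$ and $V_0=\operatorname{var}\rho^+\subseteq M$. The least and greatest closed elements of $[\rho',\rho^+]$ are $\rho'$ and $\rho^+$. Under the isomorphism of Lemma~\ref{lem:iso} they correspond to $\rho'\ne\rho$, so $\rho'\subsetneq\rho^+$. If $M\subseteq V_0$, then $\rho^+\subseteq\rho$ and $\rho^+=(\rho^+)'\subseteq\rho'$, which is false. So $M\not\subseteq V_0$, and by Lemma~\ref{lem:tower} some $V_1=V_0\vee U_{\beta+1}\subseteq M$ covers $V_0$. Put $\rho_1=\rho_{V_1}$. Then $\rho\subseteq\rho_1\subsetneq\rho^+$ and $[\rho_1,\rho^+]=\{\rho_1,\rho^+\}$. The closed congruence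 $\rho_1'$ satisfies $\rho'\subseteq\rho_1'\subseteq\rho_1\subsetneq\rho^+$. If $\zeta$ is closed and $\rho_1'\subseteq\zeta\subseteq\rho^+$, then $\zeta\vee\rho_1\in\{\rho_1,\rho^+\}$, and Lemma~\ref{lem:join} gives
\[\zeta=\zeta'\vee\rho_1'=(\zeta\vee\rho_1)'\in\{\rho_1',\rho^+\}.\]
So no closed congruence lies strictly between $\rho_1'$ and $\rho^+$. By Lemma~\ref{lem:iso}, nothing lies strictly between $(\rho_1')^-\in[\rho',\rho]$ and $\rho\ne(\rho_1')^-$. Thus $\operatorname{var}(\rho_1')^-$ is a cover of $M$ contained in $M'$.
\end{proof}

\section{Finite $p$-semigroups generate $\mathcal{CR}$}\label{sec:gen}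

Fix a prime $p$. A \emph{$p$-semigroup} is a finite completely regular semigroup all of whose subgroups are $p$-groups. Equivalently, it is a finite semigroup satisfying $x^{q+1}=x$ for some power $q\ge2$ of $p$: this identity says that $x$ lies in a cyclic group of order dividing $q$. It implies $x^{kq+1}=x$ for all $k\ge1$, and $x^{-1}=x^{q-1}$. Hence the class $\mathcal F_p$ of $p$-semigroups is closed under subsemigroups, homomorphic images and finite direct products.

\begin{theorem}\label{thm:gen}
$\mathcal{CR}=\operatorname{var}\mathcal F_p$. Indeed, any two distinct elements $u,v\in F$ are separated by a homomorphism into some member of $\mathcal F_p$.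
\end{theorem}

The proof is by induction on the size of the content. For $u\in F$ with top letter $a$ put $\ell(u)=u_{<a}$, and define $r(u)$ dually; both have one letter fewer than $u$. We shall write $u$ in terms of $\ell(u)$, $r(u)$ and a path in a graph whose edges are again elements with one letter fewer. By induction, finitely many such elements are separated in a $p$-semigroup $S$, and by (F4) two different paths are separated in a finite $p$-group $G$. The task is to combine $S$ and $G$ into one $p$-semigroup. We construct that semigroup first, from plain words, and then turn to the normal form.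

Throughout this section $A\subset X$ is finite with $n=|A|\ge2$; $A^+$ is the free semigroup of nonempty words and $1$ is the empty word. We say that a word $w$ \emph{has $k$ letters} if $|c(w)|=k$. For a nonempty word $w$ with $k$ letters, $\ell(w)$ and $r(w)$ are its longest prefix and longest suffix with $k-1$ letters. Thus $w$ begins with $\ell(w)a$, where $a$ is the letter of $c(w)$ missing in $\ell(w)$, and dually for $r(w)$.

\begin{lemma}\label{lem:lr}
Let $w\in A^+$ and $z\in A$. Then $\ell(wz)=w$ if $z\notin c(w)$, and $\ell(wz)=\ell(w)$ otherwise. Further,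
\[r(wz)=\begin{cases}1&\text{if }c(w)=\{z\},\\ r(r(w))\,z&\text{if }c(w)\ne\{z\}\text{ and }z\in c(w)\setminus c(r(w)),\\ r(w)\,z&\text{otherwise.}\end{cases}\]
\end{lemma}

\begin{proof}
Let $k=|c(w)|$. If $z\notin c(w)$, then $wz$ has $k+1$ letters and $w$ is its longest prefix with $k$ letters; if $z\in c(w)$, the prefix $w$ of $wz$ already has all $k$ letters. For $r$, the first case is the definition. In each other case we check that the proposed suffix has one letter fewer than $wz$ and is preceded by the missing letter. If $z\notin c(w)$, then $r(w)z$ has $k$ letters and is preceded by the letter of $c(w)$ missing in $r(w)$. If $z\in c(r(w))$, then $r(w)z$ has $k-1$ letters and is preceded by that same letter. In the middle case $k\ge2$ and $c(r(w))=c(w)\setminus\{z\}$; the word $r(r(w))$ has $k-2$ letters and is preceded in $r(w)$ by a letter that is different from $z$ and not in $c(r(r(w)))$, so $r(r(w))z$ has $k-1$ letters and cannot be extended.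
\end{proof}

\subsection{A congruence compatible with $\ell$ and $r$}

We want to record $r(w)$ up to a congruence of finite index. The middle case of Lemma~\ref{lem:lr} shows that the record of $r(w)$ must determine the record of $r(r(w))$. The relation ``$S\models w=w'$'' need not have this property, so we refine it. Given $S\in\mathcal F_p$, define $\theta=\theta_S$ on $A^+\cup\{1\}$ by recursion on the number of letters: $1$ is related only to $1$, and for $w,w'\in A^+$
\begin{equation}\label{eq:theta}
w\,\theta\,w'\iff c(w)=c(w'),\ \ S\models w=w',\ \ \ell(w)\,\theta\,\ell(w'),\ \ r(w)\,\theta\,r(w').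
\end{equation}

\begin{lemma}\label{lem:theta}
$\theta$ is a congruence on $A^+$, and $A^+/\theta\in\mathcal F_p$.
\end{lemma}

\begin{proof}
By induction on the number of letters, $\theta$ is an equivalence relation. We show that $w\,\theta\,w'$ implies $wz\,\theta\,w'z$ for $z\in A$, by induction on $|c(wz)|$; for $w=w'=1$ there is nothing to prove. The first two conditions of \eqref{eq:theta} pass to $(wz,w'z)$. The cases in Lemma~\ref{lem:lr} depend only on $z$, $c(w)$ and $c(r(w))$, so they are the same for $w$ and $w'$. The pair $(\ell(wz),\ell(w'z))$ is $(w,w')$ or $(\ell(w),\ell(w'))$, which lie in $\theta$. The pair $(r(wz),r(w'z))$ is $(1,1)$, or is obtained by appending $z$ to one of the pairs $(r(w),r(w'))$, $(r(r(w)),r(r(w')))$ in $\theta$; as $r(wz)$ has fewer letters than $wz$, induction applies. So $\theta$ is a right congruence, and the definition is left--right symmetric.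

The class of $w$ is determined by $c(w)$, by the map $S^A\to S$ that $w$ defines, and by the classes of $\ell(w)$ and $r(w)$. By induction on the number of letters there are finitely many classes. If $S\models x^{q+1}=x$, then $w^{q+1}\,\theta\,w$, because $\ell(w^{q+1})=\ell(w)$ and $r(w^{q+1})=r(w)$.
\end{proof}

\subsection{Recording the middle of a word}

Let $w$ be a word with $c(w)=A$. An \emph{inner segment} of $w$ is an occurrence $w=w_1fw_2$ with $w_1,w_2\ne1$ such that $f$ has $n-1$ letters and the two letters adjacent to $f$ are not in $c(f)$. Both adjacent letters are then the unique letter of $A\setminus c(f)$. For example, $w=abacbcab$ has $\ell(w)=aba$, $r(w)=ab$, and inner segments $ac$, $cbc$, $ca$. A factor that properly contains an inner segment contains an adjacent letter and so has all $n$ letters. Hence inner segments are never properly nested, and ordering them by starting position is the same as ordering them by end position.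

Let $E_\theta$ be the finite set of $\theta$-classes $[f]$ of words with $n-1$ letters, $G$ a finite $p$-group, and $[f]\mapsto g_{[f]}$ a map $E_\theta\to G$. For $c(w)=A$ let $\gamma(w)\in G$ be the product of the $g_{[f]}$ over the inner segments of $w$, in their order. Define $w\approx w'$ on $A^+$ to mean that $c(w)=c(w')$ and
\begin{itemize}
\item $w\,\theta\,w'$, if $c(w)\ne A$;
\item $\ell(w)\,\theta\,\ell(w')$, $r(w)\,\theta\,r(w')$ and $\gamma(w)=\gamma(w')$, if $c(w)=A$.
\end{itemize}

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(a)] Let $z\in A$ and $c(wz)=A$. Then the triple $(\ell(wz),r(wz),\gamma(wz))$ equals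
\[\begin{array}{ll}
(w,\ r(w)z,\ 1)&\text{if }c(w)=A\setminus\{z\},\\
(\ell(w),\ r(w)z,\ \gamma(w))&\text{if }c(w)=A,\ z\in c(r(w)),\\
(\ell(w),\ r(r(w))z,\ \gamma(w)g_{[r(w)]})&\text{if }c(w)=A,\ z\notin c(r(w)).
\end{array}\]
\item[(b)] $\approx$ is a congruence on $A^+$.
\item[(c)] If $c(w)=c(w')=A$, then $\ell(ww')=\ell(w)$, $r(ww')=r(w')$ and
\begin{equation}\label{eq:gamma}
\gamma(ww')=\gamma(w)\,m\,\gamma(w'),\qquad m=\gamma\bigl(a\,r(w)\,\ell(w')\,b\bigr),
\end{equation}
where $a$ and $b$ are the letters missing in $r(w)$ and $\ell(w')$. The element $m=m(r(w),\ell(w'))$ depends only on the $\theta$-classes of $r(w)$ and $\ell(w')$.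
\item[(d)] $C=A^+/{\approx}$ belongs to $\mathcal F_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The values of $\ell$ and $r$ come from Lemma~\ref{lem:lr}. Let $c(w)=A\setminus\{z\}$. An inner segment of $wz$ does not contain the last position, which is the only occurrence of $z$; so its missing letter is $z$, and $z$ would also occur just before it. Hence there is no inner segment, and $\gamma(wz)=1$. Let $c(w)=A$. Inner segments of $w$ are inner in $wz$. An inner segment of $wz$ that is not inner in $w$ must end at the last position of $w$; it is a suffix of $w$ with $n-1$ letters preceded by the missing letter, so it is $r(w)$, and it is followed by $z\notin c(r(w))$. Conversely, if $z\notin c(r(w))$, then $r(w)$ is inner in $wz$, and it is the last inner segment.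

(b) Let $w\approx w'$ and $z\in A$. If $c(wz)\ne A$, use Lemma~\ref{lem:theta}. If $c(w)=A\setminus\{z\}$, then $w\,\theta\,w'$, hence $r(w)z\,\theta\,r(w')z$, and the first line of (a) gives $wz\approx w'z$. If $c(w)=A$, then $r(w)\,\theta\,r(w')$, so these words have the same content and the same class in $E_\theta$, and $r(r(w))\,\theta\,r(r(w'))$; the same line of (a) applies to $w$ and $w'$ and gives $wz\approx w'z$. For left multiplication use the dual of (a), in which the new factor $g_{[\ell(w)]}$ appears on the left.

(c) The statements on $\ell$ and $r$ hold because $w$ and $w'$ each contain all $n$ letters. Note that $a\,r(w)$ is a suffix of $w$ and $\ell(w')b$ is a prefix of $w'$, so $y=a\,r(w)\ell(w')b$ is a factor of $ww'$. Inner segments of $w$, of $w'$ and of $y$ are inner in $ww'$. Let $f$ be an inner segment of $ww'$ that is inner neither in $w$ nor in $w'$. If it ended before the last position of $w$, it would lie in $w$ together with both neighbors and be inner in $w$. So $f$ ends at or after the last position of $w$, and dually it starts at or before the first position of $w'$. Thus $f$ consists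 of a suffix of $w$ and a prefix of $w'$ (one of them possibly empty), each with at most $n-1$ letters; so $f$ lies in $r(w)\ell(w')$ and is inner in $y$. Conversely, an inner segment of $y$ is not inner in $w$, for otherwise it would lie in $r(w)$ together with the letter following it, and $r(w)$ would have $n$ letters; dually it is not inner in $w'$. So the inner segments of $ww'$ fall into three disjoint groups. Those of $w$ end before the last position of $w$ and those of $y$ do not; those of $w'$ start after the first position of $w'$ and those of $y$ do not; and those of $w$ precede those of $w'$. This gives the order of the factors in \eqref{eq:gamma}. Finally, $\approx$ agrees with $\theta$ on words with $n-1$ letters, so by (b) the $\approx$-class of $y$, and with it $m$, depends only on the $\theta$-classes of $r(w)$ and $\ell(w')$.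

(d) The index of $\approx$ is finite because $\theta$ has finite index and $G$ is finite. For $c(w)=A$, induction on $k$ with (c) gives $\gamma(w^{k+1})=(\gamma(w)m)^k\gamma(w)$ for $m=m(r(w),\ell(w))$. So $w^{q+1}\approx w$ for all $w\in A^+$ if $q$ is a power of $p$ with $q\ge|G|$ and $A^+/\theta\models x^{q+1}=x$.
\end{proof}

Let $\eta:F_A\to C$ and $\eta_\theta:F_A\to A^+/\theta$ be the homomorphisms that send each letter to its class. Take a power $q$ of $p$ such that $x^{q+1}=x$ holds in $S$, $A^+/\theta$ and $C$. For $u\in F_A$ choose a term for $u$ and replace every ${}^{-1}$ by the exponent $q-1$. The result is a word $\widehat u$ with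
\begin{equation}\label{eq:hat}
c(\widehat u)=c(u),\qquad S\models u=\widehat u,\qquad \eta_\theta(u)=[\widehat u]_\theta,\qquad\eta(u)=[\widehat u]_\approx .
\end{equation}
On elements of $C$ of content $A$ the maps $\ell,r$ (with values in $A^+/\theta$) and $\gamma$ are well defined. Since $\ell(wt)=\ell(w)$ for $c(w)=A$ and any word $t$, $\mathcal R$-related elements of content $A$ in $C$ have the same $\ell$; dually, $\mathcal L$-related ones have the same $r$.

\subsection{A normal form for elements of content $A$}

Let $D_A=\{u\in F:c(u)=A\}$, a $\mathcal D$-class of $F$. In a plain word, consecutive segments with $n-1$ letters overlap, and we want to rebuild an element from such segments by gluing along the overlaps. In $F$ an overlap can be canceled: by \eqref{eq:unit}, if $x\,\mathcal L\,d$, then $x\,d^{-1}\,dw=xw$. The vertices of the following directed graph $\Gamma$ are the overlaps with their two neighboring letters, and its edges are the segments.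
\begin{itemize}
\item A \emph{vertex} is a triple $\nu=(b,g,a)$ with $a\ne b$ in $A$, $g\in F^1$ and $c(g)=A\setminus\{a,b\}$. Put $\dot\nu=bga\in D_A$.
\item An \emph{edge} is an element $f\in F$ with $c(f)=A\setminus\{a\}$ for some $a\in A$, the \emph{missing letter} of $f$. It goes from $\partial_0f=(a,\ell(f),b)$ to $\partial_1f=(b',r(f),a)$, where $b$ and $b'$ are the letters of $c(f)$ missing in $\ell(f)$ and $r(f)$, so that $f\in\ell(f)bF^1\cap F^1b'r(f)$.
\end{itemize}
For $\nu=\partial_0f$ and $\nu'=\partial_1f$, the elements $af$ and $afa$ lie in $\dot\nu F^1$, the elements $fa$ and $afa$ lie in $F^1\dot\nu'$, and all have content $A$. So (F1)(b) gives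
\begin{equation}\label{eq:edge}
afa\in R_{\dot\nu}\cap L_{\dot\nu'},\qquad af\in R_{\dot\nu},\qquad fa\in L_{\dot\nu'}.
\end{equation}

Define a category $\mathcal G$ whose objects are the vertices of $\Gamma$, with morphism sets $\mathcal G(\nu,\nu')=R_{\dot\nu}\cap L_{\dot\nu'}$ (regarded as disjoint) and composition, written from left to right,
\[x*y=x\,\dot\nu'^{-1}y\qquad(x\in\mathcal G(\nu,\nu'),\ y\in\mathcal G(\nu',\nu'')).\]
By (F1)(b), $x*y\,\mathcal R\,x$ and $x*y\,\mathcal L\,y$, so $x*y\in\mathcal G(\nu,\nu'')$; associativity is that of $F$. By \eqref{eq:unit}, $\dot\nu\dot\nu^{-1}y=y$ for $y\,\mathcal R\,\dot\nu$ and $x\dot\nu^{-1}\dot\nu=x$ for $x\,\mathcal L\,\dot\nu$, so $\dot\nu$ is the identity at $\nu$. The inverse of $x\in\mathcal G(\nu,\nu')$ is $\dot\nu'x^{-1}\dot\nu\in\mathcal G(\nu',\nu)$, because by \eqref{eq:unit}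
\[x\dot\nu'^{-1}\dot\nu'x^{-1}\dot\nu=x^0\dot\nu=\dot\nu,\qquad\dot\nu'x^{-1}\dot\nu\dot\nu^{-1}x=\dot\nu'x^0=\dot\nu'.\]
So $\mathcal G$ is a groupoid, that is, a category in which every morphism is invertible.

Let $\Pi$ be the free groupoid on $\Gamma$. Its objects are the vertices. Its morphisms are the reduced paths: sequences of edges $\langle f\rangle$ traversed forward and edges $\langle f\rangle^{-1}$ traversed backward, with matching endpoints, in which no edge stands next to its inverse; each vertex has an empty path. Composition is concatenation followed by cancellation. An assignment of objects to vertices and of morphisms with the right endpoints to edges extends uniquely to a functor from $\Pi$ to any groupoid, and a group is a groupoid with one object. By \eqref{eq:edge} there is a functor $\Phi:\Pi\to\mathcal G$ that is the identity on vertices and has $\Phi(\langle f\rangle)=afa$. For edges $f,f'$ with missing letters $a,a'$, and for $\nu=\partial_1f$, $\nu'=\partial_0f'$, $\pi\in\Pi(\nu,\nu')$, put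
\[x(f,\pi,f')=fa\;\dot\nu^{-1}\,\Phi(\pi)\,\dot\nu'^{-1}\,a'f'\ \in R_{fa}\cap L_{a'f'}.\]

\begin{example}\label{ex:two}
Let $A=\{a,b\}$. The letter $a$ lies in a maximal subgroup, so $F_{\{a\}}$ is a cyclic group, and by freeness $F_{\{a\}}=\{a^k:k\in\mathbb Z\}\cong\mathbb Z$. The graph $\Gamma$ has two vertices $\nu=(a,1,b)$ and $\nu'=(b,1,a)$ with $\dot\nu=ab$, $\dot\nu'=ba$; the edges $b^k$ go from $\nu$ to $\nu'$ and the edges $a^k$ from $\nu'$ to $\nu$. For the word $w=a^2b^3aba^2$ take $\pi=\langle b^3\rangle\langle a\rangle\langle b\rangle$. Then
\[x(a^2,\pi,a^2)=a^2b\,(ab)^{-1}\,ab^3a\,(ba)^{-1}\,bab\,(ab)^{-1}\,aba\,(ba)^{-1}\,ba^2 .\]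
Canceling $(ab)^{-1}ab$ and $(ba)^{-1}ba$ from left to right gives successively $a^2b^3a$, $a^2b^3ab$, $a^2b^3aba$ and $a^2b^3aba^2=w$. The edges of $\pi$ are the inner segments of $w$. Backward edges are needed for other elements. We have $x(a,\pi,b)=\Phi(\pi)$ for $\pi\in\Pi(\nu,\nu)$, and $\Phi(\langle b\rangle\langle a\rangle)=aba(ba)^{-1}bab=(ab)^2$. Since $(ab)^i*(ab)^j=(ab)^{i+j-1}$, we get $\Phi\bigl((\langle b\rangle\langle a\rangle)^k\bigr)=(ab)^{k+1}$ for all $k\in\mathbb Z$; so $(ab)^0$ and $(ab)^{-1}$ correspond to $k=-1$ and $k=-2$.
\end{example}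

\begin{lemma}\label{lem:nf}
Every $u\in D_A$ equals $x(f,\pi,f')$ with $f=\ell(u)$, $f'=r(u)$ and some path $\pi$.
\end{lemma}

\begin{proof}
Let $f=\ell(u)$ with missing letter $a$, $\nu=\partial_1f$ and $\Omega=R_{fa}$; then $u\in\Omega$ by (P4). We show that the set of elements $x(f,\pi,f')$ is stable under right multiplication by $F_A$. For letters this is a computation. For inverses, mere stability under $t$ would not give stability under $t^{-1}$, so we prove a sharper statement, one $\mathcal L$-class at a time.

By the duals of (P1) and (P4), $\mathcal L$-related elements of $D_A$ have the same suffixes, hence the same $r$, and $y\,\mathcal L\,a'r(y)$ for $y\in D_A$, with $a'$ the letter missing in $r(y)$. Also $r(a'f')=f'$ for every edge $f'$ with missing letter $a'$. So the $\mathcal L$-classes in $D_A$ are indexed by the edges, the class with index $f'$ being $L_{a'f'}=\{y\in D_A:r(y)=f'\}$. As $\mathcal L$ is a right congruence and $D_AF_A\subseteq D_A$, the semigroup $F_A$ acts on the right on the set of these classes, hence on the set of edges, by $f'\cdot t=r(a'f't)$. Put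
\[\Omega_{f'}=\Omega\cap L_{a'f'},\qquad N_{f'}=\{x(f,\pi,f'):\pi\in\Pi(\nu,\partial_0f')\}\subseteq\Omega_{f'} .\]
For $y\in\Omega$ and $t\in F_A$ we have $yt\,\mathcal R\,y$ by (F1)(b), so $\Omega_{f'}t\subseteq\Omega_{f'\cdot t}$. Call $t\in F_A$ \emph{good} if $N_{f'}t=N_{f'\cdot t}$ for all edges $f'$. A product of good elements is good.

\emph{Letters are good.} Let $z\in A$, and let $f'$ have missing letter $a'$ and $\nu'=\partial_0f'$. If $z\ne a'$, then $f'z$ is an edge with missing letter $a'$ and $f'\cdot z=r(a'f'z)=f'z$. Since $z\in c(f')$, the elements $f'z$ and $f'$ have the same prefixes by (P1), so $\partial_0(f'z)=\nu'$, and $x(f,\pi,f')z=x(f,\pi,f'z)$ for all $\pi\in\Pi(\nu,\nu')$. Now let $z=a'$ and $\nu''=\partial_1f'=(b',g',a')$. By \eqref{eq:edge}, $a'f'a'\,\mathcal L\,b'g'a'$, so $f'\cdot a'=g'a'$, an edge with missing letter $b'$. Its top letter is $a'$ and $\ell(g'a')=g'$, so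
\begin{equation}\label{eq:turn}
\partial_0(g'a')=(b',g',a')=\partial_1f'.
\end{equation}
We have $\Phi(\pi)\dot\nu'^{-1}a'f'a'=\Phi(\pi\langle f'\rangle)\in L_{\dot\nu''}$, and $\dot\nu''=b'g'a'$. Therefore
\[x(f,\pi,f')a'=fa\,\dot\nu^{-1}\Phi(\pi\langle f'\rangle)=fa\,\dot\nu^{-1}\Phi(\pi\langle f'\rangle)\,\dot\nu''^{-1}b'g'a'=x(f,\pi\langle f'\rangle,g'a').\]
As $\pi$ runs over $\Pi(\nu,\nu')$, the path $\pi\langle f'\rangle$ runs over all of $\Pi(\nu,\nu'')$, because $\Pi$ is a groupoid. So $N_{f'}a'=N_{g'a'}$.

\emph{If $t$ is good, so is $t^{-1}$.} By (F1)(c), right multiplication by $t$ is injective on each $\mathcal L$-class in $D_A$, so two subsets of one $\Omega_{f''}$ with the same image under $t$ are equal. Let $f_0=f'\cdot t^0$, so that $f_0\cdot t=f'\cdot t$. The subsets $N_{f'}t^0$ and $N_{f_0}$ of $\Omega_{f_0}$ both have image $N_{f'\cdot t}$; hence $N_{f'}t^0=N_{f_0}$. Let $f_1=f'\cdot t^{-1}$, so that $f_1\cdot t=f_0$. The subsets $N_{f'}t^{-1}$ and $N_{f_1}$ of $\Omega_{f_1}$ have images $N_{f'}t^0=N_{f_0}$ and $N_{f_1\cdot t}=N_{f_0}$; hence they are equal.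

So every $t\in F_A$ is good. Write $\nu=(b',g',a)$. By \eqref{eq:turn} applied to $f$, the empty path at $\nu$ gives an element $y\in N_{g'a}\subseteq\Omega$. Then $u=yt$ with $t\in F^1$ and $c(t)\subseteq A$, so $t\in F_A^1$ and $u\in N_{f'}$ for some edge $f'$. Since $N_{f'}\subseteq L_{a'f'}$, we get $f'=r(u)$.
\end{proof}

The invariant $\gamma$ of $C$ reads off the path. For $\pi\in\Pi$ let $\overline\pi\in G$ be its image under the functor $\Pi\to G$ with $\langle e\rangle\mapsto g_{\eta_\theta(e)}$ for edges $e$.

\begin{lemma}\label{lem:read}
$\gamma\bigl(\eta(x(f,\pi,f'))\bigr)=\overline\pi$.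
\end{lemma}

\begin{proof}
Write $\gamma\eta(y)$ for $\gamma(\eta(y))$, $y\in D_A$. Let $e$ be an edge with missing letter $a$, and $\nu=(b,g,a)$ a vertex. By \eqref{eq:hat}, the first line of Lemma~\ref{lem:C}(a) and its dual give $\gamma\eta(ea)=\gamma\eta(ae)=1$ and, as $c(bg)=A\setminus\{a\}$, also $\gamma\eta(\dot\nu)=1$. Since $r(a\widehat e)=\widehat e$ does not contain $a$, the third line gives $\gamma\eta(aea)=\gamma(a\widehat e)\,g_{[\widehat e]}=g_{\eta_\theta(e)}$.

Let $x\in L_{\dot\nu}$ and $y\in R_{\dot\nu}$. Since $\dot\nu^{-1}\,\mathcal H\,\dot\nu$, the elements $\eta(x)$, $\eta(\dot\nu^{-1})$, $\eta(\dot\nu)$ have the same $r$, and $\eta(y)$, $\eta(\dot\nu^{-1})$, $\eta(\dot\nu)$ have the same $\ell$. Two applications of \eqref{eq:gamma} give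
\[\gamma\eta(x\dot\nu^{-1}y)=\gamma\eta(x)\,mkm\,\gamma\eta(y),\qquad m=m\bigl(r(\eta(\dot\nu)),\ell(\eta(\dot\nu))\bigr),\quad k=\gamma\eta(\dot\nu^{-1}).\]
For $x=y=\dot\nu$ this reads $1=mkm$. Hence $\gamma\eta(x\dot\nu^{-1}y)=\gamma\eta(x)\,\gamma\eta(y)$ for all such $x,y$. Consequently $\gamma\eta\Phi$ is a functor $\Pi\to G$ that agrees with $\pi\mapsto\overline\pi$ on edges, so the two coincide. In $x(f,\pi,f')$ we have $fa\in L_{\dot\nu}$, $\Phi(\pi)\in R_{\dot\nu}\cap L_{\dot\nu'}$, $fa\dot\nu^{-1}\Phi(\pi)\in L_{\dot\nu'}$ and $a'f'\in R_{\dot\nu'}$, so its value is $1\cdot\overline\pi\cdot1$.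
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
The second statement embeds $F$ in a product of members of $\mathcal F_p$ and so implies the first. Let $u\ne v$. If $c(u)\ne c(v)$, a homomorphism onto the two-element semilattice separates them. Let $c(u)=c(v)=A$; it suffices to find a homomorphism defined on $F_A$, and we use induction on $n=|A|$. For $n=1$, $F_A\cong\mathbb Z$ and (F4) applies. Let $n\ge2$, and write $u=x(f,\pi,f')$, $v=x(f_1,\pi_1,f_1')$ by Lemma~\ref{lem:nf}. Let $E_0$ be the finite set consisting of $f,f',f_1,f_1'$ and the edges occurring in the reduced paths $\pi,\pi_1$. By induction, each identity $e=e'$ with $e\ne e'$ in $E_0$ of equal content fails in a member of $\mathcal F_p$; let $S\in\mathcal F_p$ be the product of these members (trivial if there are none) and $\theta=\theta_S$. Then $\eta_\theta$ is injective on $E_0$: if $\eta_\theta(e)=\eta_\theta(e')$, then $\widehat e\,\theta\,\widehat{e'}$, so $c(e)=c(e')$ and $S\models e=e'$ by \eqref{eq:theta} and \eqref{eq:hat}.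

For any choice of $G$, $u\,\mathcal R\,fa$ gives $\ell(\eta(u))=\ell(\eta(fa))=\eta_\theta(f)$, and likewise $\ell(\eta(v))=\eta_\theta(f_1)$. So $\eta(u)\ne\eta(v)$ if $f\ne f_1$, and dually if $f'\ne f_1'$. Suppose $f=f_1$ and $f'=f_1'$. Then $\pi\ne\pi_1$ are reduced paths with the same endpoints, so they are different sequences of signed edges. Replacing each edge $e$ by $\eta_\theta(e)$ gives words over $E_\theta$ that are reduced and different, by injectivity on $E_0$; they are distinct elements of the free group on the finite set $E_\theta$. By (F4) there are a finite $p$-group $G$ and a map $E_\theta\to G$ with $\overline\pi\ne\overline{\pi_1}$. By Lemma~\ref{lem:read}, $\eta:F_A\to C\in\mathcal F_p$ separates $u$ and $v$.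
\end{proof}

\section{Central extensions give finite intervals}\label{sec:finite}

Let $S\in\mathcal F_p$ have least ideal $D=\mathcal M(G;I,\Lambda;P)$ with $G\ne1$, and let $Q$ be a central subgroup of $G$ of order $p$, as in (F5). The group $Q$ acts freely on $D$ by $\xi\cdot(i,g,\lambda)=(i,\xi g,\lambda)$. Since $Q$ is central, $\xi\cdot(xy)=(\xi\cdot x)y=x(\xi\cdot y)$ for $x,y\in D$. This extends to multiplication by $z\in S$: as $\xi\cdot x\,\mathcal H\,x$, we have $\xi\cdot x=x^0(\xi\cdot x)$, and $zx^0\in D$, so
\[z(\xi\cdot x)=(zx^0)(\xi\cdot x)=\xi\cdot(zx^0x)=\xi\cdot(zx),\]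
and dually $(\xi\cdot x)z=\xi\cdot(xz)$. Hence the $Q$-orbits in $D$ and the singletons outside $D$ are the classes of a congruence on $S$; the quotient is written $S/Q$.

\begin{proposition}\label{prop:finite}
Let $\mathcal{SL}\subseteq V$ and $S/Q\in V$. Then the interval $[V,V\vee\operatorname{var}S]$ is finite.
\end{proposition}

An identity of $V$ holds in $S$ up to a shift by an element of $Q$, and the shift is a function of the values of the letters. We translate the interval into families of spaces of such functions, show that the functions have bounded degree in a suitable sense, and deduce that a family is determined by its members in boundedly many letters.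

Put $\rho=\rho_V$ and $\sigma=\rho\cap\rho_{\operatorname{var}S}=\rho_{V\vee\operatorname{var}S}$; we must show that $[\sigma,\rho]$ is finite. Identify $Q$ with the additive group $\mathbb F_p$. The letters $Y,Z$ denote finite nonempty subsets of $X$, and $S^Y$ is identified with the set of homomorphisms $F_Y\to S$. Let $(u,v)\in\rho\cap F_Y^2$ and $\varphi\in S^Y$. Since $S/Q\models u=v$, either $\varphi(u)=\xi\cdot\varphi(v)\in D$ for a unique $\xi\in Q$, and we put $f_{u,v}(\varphi)=\xi$, or $\varphi(u)=\varphi(v)\notin D$, and we put $f_{u,v}(\varphi)=0$. Choose $\chi:S\to\mathbb F_p$ with $\chi(\xi\cdot x)=\xi+\chi(x)$ for $x\in D$ (possible because the action is free) and $\chi=0$ outside $D$. Then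
\begin{equation}\label{eq:chi}
f_{u,v}(\varphi)=\chi(\varphi(u))-\chi(\varphi(v)).
\end{equation}
A homomorphism $\psi:F_Y\to F_Z$ induces the linear map $\psi_*:\mathbb F_p^{S^Y}\to\mathbb F_p^{S^Z}$, $(\psi_*f)(\varphi)=f(\varphi\psi)$. For $\tau\in[\sigma,\rho]$ let
\[J_Y(\tau)=\{f_{u,v}:(u,v)\in\tau\cap F_Y^2\}.\]

\begin{lemma}\label{lem:J}
Let $(u,v),(u',v')\in\rho\cap F_Y^2$ and $\tau\in[\sigma,\rho]$.
\begin{enumerate}
\item[(a)] $f_{v,u}=-f_{u,v}$ and $f_{uu',vv'}=f_{u,v}+f_{u',v'}$.
\item[(b)] $(u,v)\in\sigma$ if and only if $f_{u,v}=0$.
\item[(c)] $J_Y(\tau)$ is a subspace of $\mathbb F_p^{S^Y}$, and $\psi_*J_Y(\tau)\subseteq J_Z(\tau)$ for every homomorphism $\psi:F_Y\to F_Z$.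
\item[(d)] If $c(u)=c(v)=Y$ and $f_{u,v}\in J_Y(\tau)$, then $(u,v)\in\tau$.
\item[(e)] $\tau$ is determined by the family $(J_Y(\tau))_Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:chi}, $f_{v,u}=-f_{u,v}$ and $f_{u,w}=f_{u,v}+f_{v,w}$ for $\rho$-related $u,v,w$. Next, $f_{ut,vt}=f_{tu,tv}=f_{u,v}$ for $t\in F_Y$: if $\varphi(u)=\xi\cdot\varphi(v)\in D$, then $\varphi(ut)=\xi\cdot\varphi(vt)$ and $\varphi(tu)=\xi\cdot\varphi(tv)$; if $\varphi(u)=\varphi(v)\notin D$, all three values are $0$. Hence $f_{uu',vv'}=f_{uu',vu'}+f_{vu',vv'}=f_{u,v}+f_{u',v'}$.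

(b) Both conditions say that $\varphi(u)=\varphi(v)$ for all $\varphi\in S^Y$.

(c) By (a), $J_Y(\tau)$ is an additive subgroup, hence a subspace over the prime field. The map $\psi$ extends to an endomorphism of $F$, so $(\psi(u),\psi(v))\in\tau$ for $(u,v)\in\tau\cap F_Y^2$, and $f_{\psi(u),\psi(v)}=\psi_*f_{u,v}$ by \eqref{eq:chi}.

(d) Let $f_{u,v}=f_{w,w'}$ with $(w,w')\in\tau\cap F_Y^2$. By (a), $f_{uw',vw}=0$ and $f_{w'u,wv}=0$, so these pairs lie in $\sigma\subseteq\tau$ by (b). As $w\,\tau\,w'$, in $F/\tau$ we have $uw'=vw'$ and $w'u=w'v$. It remains to cancel $w'$. Since $c(w')\subseteq Y$, (F1)(b) gives $u\,\mathcal L\,w'u$, $v\,\mathcal L\,w'v$ and $u\,\mathcal R\,uw'$ in $F$. So in $F/\tau$ the elements $u,v$ lie in one $\mathcal L$-class, and right multiplication by $w'$ is injective on this class by (F1)(c). Hence $u=v$ in $F/\tau$.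

(e) Let $\tau_1,\tau_2$ have the same family and $(u,v)\in\tau_1$. Since $\mathcal{SL}\subseteq V$, the congruence $\rho$ is regular, so $c(u)=c(v)=:Y$. Then $f_{u,v}\in J_Y(\tau_1)=J_Y(\tau_2)$ and $(u,v)\in\tau_2$ by (d).
\end{proof}

The hypothesis $\mathcal{SL}\subseteq V$ is used only in (e).

\begin{example}\label{ex:cyclic}
Let $S=Q=\mathbb F_p$ be the cyclic group of order $p$. Then $\varphi(u)=\sum_yn_y(u)\varphi(y)$, where $n_y(u)\in\mathbb Z$ is the exponent sum of $y$ in $u$, so each $f_{u,v}$ is a linear form in the values $\varphi(y)$. Suppose some $J_Y(\tau)$ contains a form with a nonzero coefficient at $y_0$. For $z\in Z$, the homomorphism $y_0\mapsto z$, $y\mapsto z^0$ $(y\ne y_0)$ turns it into a nonzero multiple of $\varphi\mapsto\varphi(z)$. So $J_Z(\tau)$ is the space of all linear forms, for every $Z$. There are only two possible families, and the interval has at most two elements.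
\end{example}

\begin{example}\label{ex:heis}
Let $S$ be the group of triples over $\mathbb F_p$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, let $Q=\{(0,0,c)\}$, and let $\chi$ be the third coordinate. The third coordinate of a product of triples $(a_i,b_i,c_i)$ is $\sum_ic_i+\sum_{i<j}a_ib_j$. So the functions $f_{u,v}$ are no longer linear, but however long $u$ and $v$ are, $f_{u,v}$ is a sum of functions each depending on the values of at most two letters. If $f$ is such a sum and $x_1,x_2,x_3,y$ are four different letters, let $T_i$ be the operator that substitutes $\varphi(y)$ for $\varphi(x_i)$. Each summand is independent of some $x_i$ and so is killed by $1-T_i$; the $T_i$ commute; hence $(1-T_1)(1-T_2)(1-T_3)f=0$. Expanding, $f$ is a linear combination of functions obtained from $f$ by identifying letters, and these come from spaces $J$ on fewer letters.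
\end{example}

The general proof follows Example~\ref{ex:heis}. The degree bound comes from the nilpotency of an ideal of the semigroup algebra $\mathbb F_p[S]$, the vector space with basis $S$ and the multiplication extended from $S$. Let $\Sigma=S/\mathcal D$, with classes $D_\alpha$ $(\alpha\in\Sigma)$, and let $\mathfrak n$ be the kernel of the algebra homomorphism $\mathbb F_p[S]\to\mathbb F_p[\Sigma]$. It is the two-sided ideal spanned by the differences $s-s'$ with $s\,\mathcal D\,s'$.

\begin{lemma}\label{lem:nil}
$\mathfrak n^d=0$ for some $d\ge1$.
\end{lemma}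

\begin{proof}
First consider one class $D_\alpha=\mathcal M(G_\alpha;I_\alpha,\Lambda_\alpha;P)$. Let $\Delta_\alpha$ be the span of the differences of elements of $D_\alpha$, and $\mathfrak a$ the augmentation ideal of $\mathbb F_p[G_\alpha]$. By (F5) there is $k$ with $\mathfrak a^k=0$, and we take one $k$ for all $\alpha$. Extend the notation $(i,g,\lambda)$ linearly in $g$. The kernel $\mathfrak k$ of $\mathbb F_p[D_\alpha]\to\mathbb F_p[I_\alpha\times\Lambda_\alpha]$ is spanned by the $(i,h,\lambda)$ with $h\in\mathfrak a$, and $(i,h,\lambda)(j,h',\lambda')=(i,hP_{\lambda j}h',\lambda')$; as $\mathfrak a$ is a two-sided ideal, $\mathfrak k^k=0$. In the rectangular band $I_\alpha\times\Lambda_\alpha$ we have $x(y-y')z=xz-xz=0$, so a product of three differences vanishes there, and $\Delta_\alpha^3\subseteq\mathfrak k$. Thus $\Delta_\alpha^{3k}=0$.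

List the classes as $D_1,\dots,D_l$ so that lower classes come first. Then each $S_i=D_1\cup\dots\cup D_i$ is an ideal of $S$. Put $\mathfrak n_i=\mathfrak n\cap\mathbb F_p[S_i]$, with $S_0=\varnothing$ and $\mathfrak n_0=0$. The projection $\mathbb F_p[S_i]\to\mathbb F_p[D_i]$ with kernel $\mathbb F_p[S_{i-1}]$ is an algebra homomorphism, since $D_i$ is a subsemigroup and $S_{i-1}$ an ideal. Elements of $\mathfrak n$ have coefficient sum $0$ on each class, so $\mathfrak n_i$ is mapped into $\Delta_i$. Hence $\mathfrak n_i^{3k}\subseteq\mathfrak n\cap\mathbb F_p[S_{i-1}]=\mathfrak n_{i-1}$, and $d=(3k)^l$ works for $\mathfrak n=\mathfrak n_l$.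
\end{proof}

This lemma, and the existence of $Q$, are the reasons for working with $p$-semigroups and not with arbitrary finite ones. If $H\ne1$ is a finite group of order prime to $p$, then $1-|H|^{-1}\sum_{h\in H}h$ is a nonzero idempotent in the augmentation ideal of $\mathbb F_p[H]$, which is therefore not nilpotent.

Only differences within one $\mathcal D$-class lie in $\mathfrak n$, so the degree bound holds on each of the \emph{blocks}
\[B_\delta=\{\varphi\in S^Y:\varphi(y)\in D_{\delta(y)}\text{ for all }y\in Y\}\qquad(\delta\in\Sigma^Y),\]
which partition $S^Y$. We regard $B_\delta$ as the product $\prod_yD_{\delta(y)}$, with coordinates indexed by $Y$, and order $\Sigma^Y$ componentwise.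

\begin{lemma}\label{lem:degree}
For $f\in J_Y(\rho)$ and $\delta\in\Sigma^Y$, the restriction $f|_{B_\delta}$ is a sum of functions each of which depends on fewer than $d$ coordinates.
\end{lemma}

\begin{proof}
By \eqref{eq:chi} it suffices to treat $\varphi\mapsto\chi(\varphi(u))$ for $u\in F_Y$. Extend $\chi$ linearly to $\mathbb F_p[S]$. Since $S\models x^{-1}=x^{q-1}$ for some power $q\ge2$ of $p$, there is a word $y_1\cdots y_l$ over $Y$ with $\varphi(u)=\varphi(y_1)\cdots\varphi(y_l)$ for all $\varphi$. Fix $s_y\in D_{\delta(y)}$ for $y\in Y$. For $\varphi\in B_\delta$ write $\varphi(y)=s_y+(\varphi(y)-s_y)$, where $\varphi(y)-s_y\in\mathfrak n$, and expand the product. The terms are indexed by the sets of positions at which the factor from $\mathfrak n$ is chosen. A term with at least $d$ such positions lies in $\mathfrak n^d=0$, because $\mathfrak n$ is a two-sided ideal. Every other term depends on fewer than $d$ of the values $\varphi(y)$.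
\end{proof}

To imitate Example~\ref{ex:heis} we need substitutions that identify two letters $x,y$. The plain substitution $x\mapsto y$ preserves $B_\delta$ if $\delta(x)=\delta(y)$, but otherwise moves $B_\delta$ to a block that may be higher than $B_\delta$ or incomparable with it. We modify it so that it acts in the same way when $\delta(x)=\delta(y)$ and moves strictly down otherwise; then we can work upward through the finite poset $\Sigma^Y$.

\begin{lemma}\label{lem:generation}
Let $\tau\in[\sigma,\rho]$ and $|Y|>d|\Sigma|$. Then $J_Y(\tau)$ is spanned by the subspaces $\psi_*J_{Y\setminus\{x\}}(\tau)$, where $x\in Y$ and $\psi$ runs over the homomorphisms $F_{Y\setminus\{x\}}\to F_Y$.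
\end{lemma}

\begin{proof}
Write $J=J_Y(\tau)$. The subspaces lie in $J$ by Lemma~\ref{lem:J}(c). For $x\ne y$ in $Y$ let $\varepsilon_{xy}$ be the endomorphism of $F_Y$ that sends both $x$ and $y$ to $y(yxy)^0$ and fixes the other letters, and let $T_{xy}=(\varepsilon_{xy})_*$, a linear operator on $J$. The map $\varepsilon_{xy}$ is the composite of $F_Y\to F_{Y\setminus\{x\}}$, $x\mapsto y$, and $\psi:F_{Y\setminus\{x\}}\to F_Y$, $y\mapsto y(yxy)^0$. So $T_{xy}J\subseteq\psi_*J_{Y\setminus\{x\}}(\tau)$, and it suffices to show that the identity operator on $J$ is a linear combination of nonempty products of operators $T_{xy}$.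

Let $\varphi\in B_\delta$. Then $\varphi\varepsilon_{xy}\in B_{\widehat\delta}$, where $\widehat\delta(x)=\widehat\delta(y)=\delta(x)\delta(y)$ and $\widehat\delta=\delta$ elsewhere. So $\widehat\delta\le\delta$, with equality if and only if $\delta(x)=\delta(y)$. In the case of equality, $\varphi(yxy)\,\mathcal H\,\varphi(y)$ by (F1)(b), so $\varphi(y(yxy)^0)=\varphi(y)$, and $\varphi\varepsilon_{xy}$ is $\varphi$ with its $x$-coordinate replaced by $\varphi(y)$. Let $T^\delta_{xy}$ be the operator on functions on $B_\delta$ induced by this replacement. We record two consequences.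
\begin{enumerate}
\item[(i)] If $U\subseteq\Sigma^Y$ is a down-set and $f$ vanishes on $B_\delta$ for all $\delta\in U$, then so do $T_{xy}f$ and $(1-T_{xy})f$.
\item[(ii)] If $\delta(x)=\delta(y)$, then $(T_{xy}f)|_{B_\delta}=T^\delta_{xy}(f|_{B_\delta})$.
\end{enumerate}
For each tuple $(y;x_1,\dots,x_d)$ of distinct elements of $Y$ form the operator $(1-T_{x_1y})\cdots(1-T_{x_dy})$ on $J$, and let $\mathbf P$ be the product of these operators over all tuples, in some fixed order.

\emph{Claim: $(\mathbf Pf)|_{B_\delta}=0$ whenever $f\in J$ vanishes on all $B_{\delta'}$ with $\delta'<\delta$.} Since $|Y|>d|\Sigma|$, the map $\delta$ takes some value at least $d+1$ times, so some tuple has $\delta(y)=\delta(x_1)=\dots=\delta(x_d)$. Let $g\in J$ be the function to which the factor of this tuple is applied in the computation of $\mathbf Pf$, and $g_1$ the result. By (i), $g$ and $g_1$ vanish on all $B_{\delta'}$ with $\delta'<\delta$. By (ii),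
\[g_1|_{B_\delta}=(1-T^\delta_{x_1y})\cdots(1-T^\delta_{x_dy})\,(g|_{B_\delta}).\]
The operators $T^\delta_{x_iy}$ commute, since they overwrite different coordinates $x_i$ with the coordinate $y$, which none of them changes. By Lemma~\ref{lem:degree}, $g|_{B_\delta}$ is a sum of functions each of which is independent of some coordinate $x_i$ and so is killed by $1-T^\delta_{x_iy}$. Hence $g_1$ vanishes on $B_{\delta'}$ for all $\delta'\le\delta$, and by (i) the remaining factors of $\mathbf P$ preserve this.

Let the height of $\delta$ be the largest $k$ for which there is a chain $\delta_0<\dots<\delta_k=\delta$. If $f\in J$ vanishes on all blocks of height less than $k$, the claim shows that $\mathbf Pf$ vanishes on all blocks of height at most $k$. So $\mathbf P^h=0$ on $J$ as soon as $h$ exceeds the maximal height. Expanding $\mathbf P^h$ gives the identity plus a linear combination of nonempty products of operators $T_{xy}$, as required.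
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
A bijection $Y\to Z$ induces an isomorphism $\psi$ with $\psi_*J_Y(\tau)=J_Z(\tau)$, by Lemma~\ref{lem:J}(c) applied to $\psi$ and $\psi^{-1}$. Fix one set $Y_k$ of each size $k=1,\dots,d|\Sigma|$. The spaces $J_{Y_k}(\tau)$ determine $J_Y(\tau)$ for $|Y|\le d|\Sigma|$ by renaming, and then for all larger $Y$ by Lemma~\ref{lem:generation} and induction on $|Y|$. By Lemma~\ref{lem:J}(e) they determine $\tau$. Each $J_{Y_k}(\tau)$ is a subset of the finite set $\mathbb F_p^{S^{Y_k}}$, so $[\sigma,\rho]$ is finite.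
\end{proof}

\section{The tower reaches the top}\label{sec:proof}

We prove a version relative to a subvariety $W$; it shows which properties of $\mathcal{CR}$ are used.

\begin{theorem}\label{thm:general}
Let $W\subseteq\mathcal{CR}$ be a variety containing $\mathcal{SL}$ such that
\begin{enumerate}
\item[(c1)] if $S\in\mathcal{CR}$ has a congruence $\mu$ with $S/\mu\in W$ and $\mu\cap\mathcal R=\mathrm{id}$ or $\mu\cap\mathcal L=\mathrm{id}$, then $S\in W$;
\item[(c2)] $W$ is generated by finite semigroups each of which is a $p$-semigroup for some prime $p$ (depending on the semigroup).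
\end{enumerate}
Then every $V\subsetneq W$ has a cover in $L(W)$, and $L(W)$ contains a tower ending at $W$.
\end{theorem}

For $W=\mathcal{CR}$, condition (c1) is empty and (c2) holds by Theorem~\ref{thm:gen} for any fixed prime. So Theorem~\ref{thm:main} is the case $W=\mathcal{CR}$.

\begin{proof}
Since $L(W)$ is a down-set of $L(\mathcal{CR})$, a cover in $L(W)$ is the same as a cover in $L(\mathcal{CR})$ that is contained in $W$. Build a tower by transfinite recursion: start from $\mathcal T$, choose a cover in $L(W)$ whenever one exists, and take joins at limit ordinals. The varieties increase strictly and $L(W)$ is a set, so the process ends at a variety $M=U_\kappa\subseteq W$ that has no cover in $L(W)$. Suppose $M\ne W$.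

\emph{Step 1: $\mathcal{SL}\subseteq M$ and $L_2^1,R_2^1\in M$.} We first show that $U\subseteq M$ for every $U\subseteq W$ with $L(U)$ finite. Otherwise let $U_*\subseteq U$ be minimal with $U_*\not\subseteq M$. Every proper subvariety of $U_*$ lies in $U_*\cap M\ne U_*$, so $U_*$ covers $U_*\cap M$, and $M\vee U_*\subseteq W$ covers $M$ by (F2), a contradiction. Now $\mathcal R$ is trivial on $L_2^1$, and the Rees quotient by the two-element ideal is a semilattice, so $L_2^1\in W$ by (c1); dually $R_2^1\in W$. By (F3), $\mathcal{LRB}$ and $\operatorname{var}R_2^1$ are contained in $M$, and so is $\mathcal{SL}\subseteq\mathcal{LRB}$.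

\emph{Step 2: $M=M'={}'M$.} By Lemma~\ref{lem:ext}(b) and (c1), $F/\rho_M'\in W$, so $M'\subseteq W$. If $M\ne M'$, Proposition~\ref{prop:prime} would give a cover of $M$ in $L(W)$. The dual argument gives $M={}'M$.

\emph{Step 3: a smallest semigroup outside $M$.} By (c2), some $p$-semigroup $S_0\in W$ is not in $M$. Its divisors (quotients of subsemigroups) are $p$-semigroups in $W$. Let $S$ be a divisor of $S_0$ of least order with $S\notin M$. Proper subsemigroups and proper quotients of $S$ are divisors of $S_0$ of smaller order, so they lie in $M$. It follows that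
\begin{equation}\label{eq:si}
\mu_1\cap\mu_2\ne\mathrm{id}\quad\text{for any two congruences }\mu_1,\mu_2\ne\mathrm{id}\text{ on }S,
\end{equation}
since otherwise $S$ would embed in $S/\mu_1\times S/\mu_2\in M$. Let $D$ be the least ideal of $S$, a completely simple $\mathcal D$-class. There are three cases.

\emph{Case $|D|=1$.} Then $D=\{0\}$ with $0$ the zero of $S$, and $S\ne\{0\}$ because trivial semigroups lie in $M$. Suppose $st=0$ with $s,t\ne0$. The $\mathcal D$-class of an element of $S^1sS^1\cap S^1tS^1$ lies below the classes of $s$ and $t$ in $S/\mathcal D$, hence below their product, the class $\{0\}$ of $st$. So the two ideals meet in $\{0\}$, each has at least two elements, and their Rees congruences contradict \eqref{eq:si}. Thus $S_1=S\setminus\{0\}$ is a proper subsemigroup, and $S_1\in M$. With the semilattice $\{0,1\}\in M$, the map $S_1\times\{0,1\}\to S$, $(s,1)\mapsto s$, $(s,0)\mapsto0$, is a surjective homomorphism. So $S\in M$, a contradiction.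

\emph{Case $D$ has nontrivial subgroups.} Take $Q$ as in Section~\ref{sec:finite}. Then $S/Q$ is a proper quotient and lies in $M$. By Proposition~\ref{prop:finite}, the interval $[M,M\vee\operatorname{var}S]\subseteq L(W)$ is finite, and it has more than one element. A minimal element above $M$ is a cover of $M$ in $L(W)$, a contradiction.

\emph{Case $|D|>1$ and all subgroups of $D$ are trivial.} Let $R_D=(\mathcal R\cap D^2)\cup\mathrm{id}$ and $L_D=(\mathcal L\cap D^2)\cup\mathrm{id}$, where $D^2=D\times D$. The relation $R_D$ is a congruence: for $x\,\mathcal R\,y$ in $D$ and $z\in S$ we have $zx\,\mathcal R\,zy$ in $D$, and $xz\,\mathcal R\,x\,\mathcal R\,y\,\mathcal R\,yz$ by (F1)(b), since $xz,yz\in D$. Dually $L_D$ is a congruence. The $\mathcal H$-classes in $D$ are singletons, so $R_D\cap L_D=\mathrm{id}$, and by \eqref{eq:si} one of the two is trivial. Let $\mu=D^2\cup\mathrm{id}$ be the Rees congruence; $S/\mu$ is a proper quotient, so $S/\mu\in M$. If $R_D=\mathrm{id}$, then $\mu\cap\mathcal R=\mathrm{id}$, and $S\in M'=M$ by Lemma~\ref{lem:ext}(a). If $L_D=\mathrm{id}$, the dual lemma gives $S\in{}'M=M$.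 Both contradict $S\notin M$.

Hence $M=W$. If $V\subsetneq W$, Lemma~\ref{lem:tower} gives a cover $V\vee U_{\beta+1}\subseteq W$ of $V$.
\end{proof}

\section{Subgroups in a given group variety}\label{sec:H}

For a variety $\mathbf H$ of groups let $\mathcal{CR}(\mathbf H)$ be the class of all completely regular semigroups all of whose subgroups lie in $\mathbf H$.

\begin{corollary}\label{cor:H}
Let $\mathbf H$ be a group variety generated by finite $p$-groups for one fixed prime $p$. Then $\mathcal{CR}(\mathbf H)$ is a variety, and $L(\mathcal{CR}(\mathbf H))$ has the cover property.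
\end{corollary}

The variety of all groups qualifies by (F4) and gives $\mathcal{CR}$; the trivial group variety gives the variety of all bands. The groups of exponent dividing $p$ and nilpotency class at most $c$ also qualify, since a variety is generated by its finitely generated members, and a finitely generated nilpotent group of exponent dividing $p$ is a finite $p$-group.

For a group $H$, the \emph{verbal subgroup} $\mathbf H(H)$ is generated by all values in $H$ of the words $w$ for which $w=1$ is a law of $\mathbf H$. Group homomorphisms map verbal subgroups into verbal subgroups, and $\mathbf H(H)=1$ if and only if $H\in\mathbf H$. For the free group $\mathrm{Fr}(E)$ on a set $E$, an element lies in $\mathbf H(\mathrm{Fr}(E))$ exactly if it is a law of $\mathbf H$. Since $\mathbf H$ is generated by finite $p$-groups, a word that is not a law fails in one of them: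
\begin{equation}\label{eq:resH}
w\in\mathrm{Fr}(E)\setminus\mathbf H(\mathrm{Fr}(E))\ \Longrightarrow\ w\text{ survives under a homomorphism to a finite $p$-group in }\mathbf H.
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:H}]
Let $K=\mathcal{CR}(\mathbf H)$. It is defined within $\mathcal{CR}$ by the identities $w(ex_1e,\dots,ex_ke)=e$ with $e=(x_1\cdots x_k)^0$, where $w(x_1,\dots,x_k)=1$ runs over the nontrivial laws of $\mathbf H$. Indeed, in any completely regular semigroup $ex_ie\,\mathcal D\,e$, so $ex_ie\in H_e$ by (F1)(b), and the identity holds if $H_e\in\mathbf H$. Conversely, if $x_1,\dots,x_k$ lie in one subgroup, then $e$ is its identity element, $ex_ie=x_i$, and the identity says that the law holds. So $K$ is a variety, and $\mathcal{SL}\subseteq K$. We verify the hypotheses of Theorem~\ref{thm:general}. For (c1): if $\mu\cap\mathcal R=\mathrm{id}$ or $\mu\cap\mathcal L=\mathrm{id}$, then $\mu\cap\mathcal H=\mathrm{id}$, so the subgroups of $S$ embed in subgroups of $S/\mu$.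

For (c2), let $F$ now denote the free object of $K$ on $X$. We show that distinct $u,v\in F$ are separated by a homomorphism into a member of $\mathcal F_p\cap K$; then $K=\operatorname{var}(\mathcal F_p\cap K)$. We follow Section~\ref{sec:gen} and check each point at which freeness or the choice of the target enters.

\emph{Content and prefixes.} Since $\mathcal{SL}\subseteq K$, the free semilattice is a quotient of $F$, so content is well defined, and $u\,\mathcal D\,v\iff c(u)=c(v)$ as before. The semigroup $T$ in the proof of Lemma~\ref{lem:prefix} lies in $K$: a subgroup containing a left zero $\widetilde p$ is trivial, and the other subgroups are $\{1\}$ or subgroups of $F_Y\subseteq F$. So Lemma~\ref{lem:prefix}, the rules (P1)--(P4) and their duals hold, with the same proofs. The definitions of $\Gamma,\mathcal G,\Pi,\Phi$ and Lemma~\ref{lem:nf} use only these and (F1). The homomorphisms $\eta_\theta$ and $\eta$, and with them \eqref{eq:hat} and Lemma~\ref{lem:read}, are available once $A^+/\theta$ and $C$ lie in $K$.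

\emph{$A^+/\theta\in K$ if $S\in K$.} Let the classes of $w$ and $w'$ be $\mathcal H$-related in $A^+/\theta$. Then $w'\,\theta\,wt$ and $w\,\theta\,w't'$ for possibly empty words $t,t'$, so $c(w)=c(w')\supseteq c(t)$ and $\ell(w')\,\theta\,\ell(wt)=\ell(w)$; dually $r(w')\,\theta\,r(w)$. By \eqref{eq:theta}, $w\,\theta\,w'$ if and only if $S\models w=w'$. So the homomorphism from $A^+/\theta$ to the direct power $S^{S^A}\in K$, sending a word to the map $S^A\to S$ that it defines, is injective on subgroups.

\emph{$C\in K$ if moreover $G\in\mathbf H$.} All elements of a subgroup of $C$ have the same content. If it is not $A$, the subgroup is isomorphic to a subgroup of $A^+/\theta$, since $\approx$ and $\theta$ agree on words over a proper subset of $A$. If it is $A$, then $\ell$ and $r$ are constant on the subgroup, so $m=m(r(w),\ell(w))$ is constant, and by \eqref{eq:gamma} the map $w\mapsto\gamma(w)m$ is a homomorphism into $G$. It is injective because $\ell$, $r$ and $\gamma$ determine an element of content $A$.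

\emph{The induction.} The two-element semilattice lies in $K$, and $\mathcal F_p\cap K$ is closed under finite products. For $n=1$, $F_A$ is a cyclic group in $\mathbf H$, and it is free in $\mathbf H$ because $\mathbf H\subseteq K$; so $F_A\cong\mathrm{Fr}(A)/\mathbf H(\mathrm{Fr}(A))$, and \eqref{eq:resH} applies. For $n\ge2$ choose $E_0$ and $S\in\mathcal F_p\cap K$ as before; $\eta_\theta$ is injective on $E_0$, and the cases $f\ne f_1$ and $f'\ne f_1'$ are settled with $G$ trivial.

\emph{The last case.} Let $u=x(f,\pi,f')\ne v=x(f,\pi_1,f')$. Now $\pi\ne\pi_1$ is not enough, since $G$ must lie in $\mathbf H$; we have to show that the two paths differ modulo the laws of $\mathbf H$. Put $\nu=\partial_1f$ and $\omega=\pi_1\pi^{-1}\in\Pi(\nu,\nu)$. As $u\ne v$, we have $\Phi(\pi)\ne\Phi(\pi_1)$, so $\Phi(\omega)$ is not the identity of the group $\mathcal G(\nu,\nu)$. This group is the set $H_{\dot\nu}$ with the product $x\dot\nu^{-1}y$, and $x\mapsto x\dot\nu^{-1}$ is an isomorphism onto the maximal subgroup $H_{\dot\nu}$ of $F$; so $\mathcal G(\nu,\nu)\in\mathbf H$, and $\omega\notin\mathbf H(\Pi(\nu,\nu))$.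

Let $E$ be the edge set of $\Gamma$, and $\iota:\Pi(\nu,\nu)\to\mathrm{Fr}(E)$ the homomorphism that reads a loop as a word in the edges. For each vertex $\nu'$ in the component of $\nu$ choose a path $\pi_{\nu'}\in\Pi(\nu,\nu')$, with $\pi_\nu$ empty. Define a homomorphism $j:\mathrm{Fr}(E)\to\Pi(\nu,\nu)$ by $e\mapsto\pi_{\partial_0e}\langle e\rangle\pi_{\partial_1e}^{-1}$ for edges in this component and $e\mapsto1$ for the others. Along a loop at $\nu$ the chosen paths cancel, so $j\iota$ is the identity. Hence $\iota(\omega)\notin\mathbf H(\mathrm{Fr}(E))$. The word $\iota(\omega)$ lies in $\mathrm{Fr}(E_0)$, and $\iota(\omega)\notin\mathbf H(\mathrm{Fr}(E_0))$ because $\mathbf H(\mathrm{Fr}(E_0))\subseteq\mathbf H(\mathrm{Fr}(E))$. Since $\eta_\theta$ is injective on $E_0$, the induced homomorphism $\mathrm{Fr}(E_0)\to\mathrm{Fr}(E_\theta)$ has a left inverse (send the remaining generators to $1$), so the image of $\iota(\omega)$ is not in $\mathbf H(\mathrm{Fr}(E_\theta))$. By \eqref{eq:resH} there are a finite $p$-group $G\in\mathbf H$ and a map $E_\theta\to G$ with $\overline{\pi_1}\,\overline\pi^{\,-1}=\overline\omega\ne1$.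 By Lemma~\ref{lem:read}, $\eta:F_A\to C\in\mathcal F_p\cap K$ separates $u$ and $v$. This proves (c2), and Theorem~\ref{thm:general} applies to $W=K$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Pastijn}
F.~Pastijn, \emph{The lattice of completely regular semigroup varieties}, J. Austral. Math. Soc. Ser. A \textbf{49} (1990), 24--42.

\bibitem{PetrichReilly}
M.~Petrich and N.~R.~Reilly, Glasgow Math. J. \textbf{32} (1990), 137--152.

\bibitem{STA}
\emph{Structural Theory of Automata, Semigroups, and Universal Algebra},
\texttt{http://www.ndl.ethernet.edu.et/bitstream/123456789/28659/1/4..pdf}.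

\end{thebibliography}
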